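# Sparse saturated graphs for the pair $(K_3,K_k)$

## 1. Good colorings, Ramsey numbers, saturated graphs

All graphs are finite and simple, and $[m]=\{1,\dots,m\}$. A clique is a set of pairwise adjacent vertices. For an edge $xy$ not in $G$, $G+xy$ is $G$ with this edge added.

**Definition (good coloring).** Let $t\ge 2$ and let $H_1,\dots,H_t$ be graphs. An edge-coloring of $G$ with colors $1,\dots,t$ is *good* if for no $i$ do the edges of color $i$ contain a copy of $H_i$. A graph is *good* if it has a good coloring, and *bad* otherwise.

Example. Let $t=2$ and $H_1=H_2=K_3$. Color the edges of a 5-cycle in $K_5$ with color 1 and the remaining five edges, which also form a 5-cycle, with color 2. No triangle has a single color, so $K_5$ is good. The graph $K_6$ is bad: a vertex has three edges of one color to vertices $a,b,c$. If one of $ab,bc,ca$ has this color too, we get a one-colored triangle, and otherwise $abc$ is one.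

Restricting a coloring to a subgraph creates no new copies, so every subgraph of a good graph is good. This is used constantly.

**Definition (Ramsey number).** For integers $c_1,\dots,c_t\ge 3$ let $R=R(c_1,\dots,c_t)$ be the smallest number such that $K_R$ is bad for $K_{c_1},\dots,K_{c_t}$. We use $R(3,m)$ in the same sense for all $m\ge 2$.

Example. The computation above says $R(3,3)=6$. Also $R(3,2)=3$, since without a blue edge everything is red.

We need three elementary facts, with color 1 called red and color 2 called blue, for $m\ge2$:
$$R(3,m)\le\binom{m+1}{2},\tag{1}$$
$$R(3,m)\ge 2m-1,\tag{2}$$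
$$R(3,m)<R(3,m+1).\tag{3}$$
Fact (1) is the Erdős–Szekeres bound. For (2), color $K_{2m-2}$ by splitting the vertices into two halves of size $m-1$, red between the halves and blue inside: the red graph is bipartite and blue cliques have at most $m-1$ vertices. For (3), take a coloring of $K_{R(3,m)-1}$ without red $K_3$ and blue $K_m$, and add a vertex joined in blue to everything. This is a coloring of $K_{R(3,m)}$ without red $K_3$ and blue $K_{m+1}$.

**Definition (saturated graph).** A graph $G$ is *$(H_1,\dots,H_t)$-saturated* if $G$ is good but adding any missing edge to $G$ gives a bad graph. The minimum number of edges of an $n$-vertex saturated graph is $\mathrm{rsat}(n;H_1,\dots,H_t)$.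

Example. For $(K_3,K_3)$ and $n=6$, the graph $K_6-e$ is saturated. It is good: take the good coloring of $K_5$, duplicate one vertex together with the colors at it, and leave the two twins nonadjacent. A triangle contains at most one twin, so it is colored like a triangle of $K_5$. Adding the missing edge gives $K_6$, which is bad.

The example generalizes. For $n\ge R$ let $S_n$ consist of a clique $K_{R-2}$ and $n-(R-2)$ further vertices, pairwise nonadjacent, each adjacent to the whole $K_{R-2}$. Take a good coloring of $K_{R-1}$, single out one vertex $w$, and let every outer vertex copy the colors at $w$. A clique of $S_n$ contains at most one outer vertex, so this coloring is good. An edge between two outer vertices creates a $K_R$. Hence $S_n$ is saturated for $(K_{c_1},\dots,K_{c_t})$, and it has $\binom{R-2}2+(R-2)(n-R+2)$ edges. For $n<R$, the graph $K_n$ is good. So every $n$-vertex graph is good, and the only saturated one is $K_n$.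

Is $S_n$ the cheapest saturated graph? The Hanson–Toft conjecture, as stated in "Graph Saturation in Color" (https://personal.math.ubc.ca/~elyse/Colloquium_UAA15.pdf), says yes:
$$\mathrm{rsat}(n; K_{c_1}, \ldots, K_{c_t}) = \begin{cases} \binom{n}{2} & n < R, \\ \binom{R-2}{2} + (R-2)(n-R+2) & n \ge R. \end{cases}\tag{4}$$

The conjecture is false. From now on $t=2$, the forbidden cliques are $K_3$ in red and $K_k$ in blue, and *good* means: no red $K_3$ and no blue $K_k$. These are the two results we prove.

**Theorem 1.** There is $k_0$ such that for every $k\ge k_0$ there is a constant $C_k$ with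
$$\mathrm{rsat}(n;K_3,K_k)\le 40k^{5/3}\,n+C_k\qquad\text{for all large } n,$$
and for $k\ge k_0$, $n\ge n_0(k)$ this is smaller than the conjectured value.

**Theorem 2.** For all large $k$ and all $n\ge n_0(k)$,
$$\left(k-\tfrac32\right)n\ \le\ \mathrm{rsat}(n;K_3,K_k)\ \le\ 1600\,k\,n .$$

With $R=R(3,k)$ the conjectured value is $(R-2)n-O_k(1)$, so everything is about the slope in $n$. We compare $R-2$ with our slopes through the bound
$$R(3,k)\ge ck^2/(\log k)^2\quad\text{for some constant }c>0\tag{5}$$
of Erdős (*Graph theory and probability II*, Canad. J. Math. 13 (1961)). For Theorem 2 a weaker, elementary bound is enough, and it is proved in Section 8.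

## 2. The case $n=R$, and a lower bound on degrees

For $n=R$ the formula (4) is correct, for any number of colors. The graph $K_R-e=S_R$ is good. A graph on $R$ vertices with two or more missing edges is not saturated, because after adding one edge it is still contained in a copy of $K_R-e$. The graph $K_R$ is bad. So the saturated graphs on $R$ vertices are exactly the copies of $K_R-e$, and indeed
$$\binom{R-2}2+2(R-2)=\frac{(R-2)(R+1)}2=\binom R2-1 .$$
For $(K_3,K_3)$ and general $n$, formula (4) reads $6+4(n-4)=4n-10$. By Chen, Ferrara, Gould, Magnant and Schmitt (2011) this is the true value for $n\ge56$.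

Next we ask how small a degree can be in a saturated graph. This gives the lower half of Theorem 2.

**Proposition 3.** If $n\ge R(3,k)$ and $G$ is an $n$-vertex saturated graph, then all degrees of $G$ are at least $2k-3$. Hence $e(G)\ge(k-\frac32)n$.

*Proof.* By (2), $n\ge 2k-1$, so a vertex of degree $n-1$ is fine. Let $vx$ be a non-edge and suppose $\deg v\le 2k-4$. Take a good coloring of $G$ and keep it on $G-v$. Let $N'=N(v)\cup\{x\}$, so $|N'|\le 2k-3$. Choose a maximal matching of red edges inside $N'$. It has $f$ edges with $2f\le2k-3$, so $f\le k-2$. Let $Z$ be the set of vertices it covers. Color the edges from $v$ to $Z$ blue and those from $v$ to $N'\setminus Z$ red.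

By maximality there is no red edge inside $N'\setminus Z$, so $v$ is in no red triangle. A blue clique inside $Z$ contains at most one end of each matching edge, so it has at most $f\le k-2$ vertices, and $v$ is in no blue $K_k$. So $G+vx$ is good, a contradiction. Summing degrees gives $e(G)\ge(2k-3)n/2$. $\square$

In $S_n$ almost all vertices have degree $R-2$, far above $2k-3$ for large $k$ by (5). We look for saturated graphs in which almost all vertices have much smaller degree.

## 3. Cloning a vertex of small degree

The next lemma reduces the problem, for all large $n$, to the construction of one finite graph. It requires that a vertex $v$ and its clones can receive no new edge.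

**Lemma 4 (cloning).** Let $G_0$ be a good graph, $v\in V(G_0)$, $N=N(v)$. Suppose

(i) for every $x\notin N\cup\{v\}$ the graph $G_0+vx$ is bad;

(ii) the graph obtained from $G_0$ by adding a new vertex $v'$ adjacent exactly to $N\cup\{v\}$ is bad.

Then $\mathrm{rsat}(n;K_3,K_k)\le|N|\,n+|V(G_0)|^2$ for all $n\ge|V(G_0)|$.

*Proof.* Add $n-|V(G_0)|$ new vertices, each with neighborhood $N$, and let $I$ be the independent set consisting of $v$ and these clones. Color the edges at each clone like those at $v$. A clique contains at most one vertex of $I$, and replacing this vertex by $v$ gives an identically colored clique of $G_0$. So the coloring is good. Let $G'$ be an edge-maximal good graph on this vertex set that contains the graph just built. By maximality $G'$ is saturated.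

Suppose $G'$ has an edge $v_1v_2$ inside $I$. Then on $(V(G_0)\setminus\{v\})\cup\{v_1,v_2\}$ it contains a copy of the graph in (ii), with $v_1,v_2$ as $v,v'$. A good graph has no bad subgraph, so this is impossible. Suppose $G'$ has an edge $v_1x$ with $v_1\in I$ and $x\in V(G_0)\setminus(N\cup\{v\})$. Then it contains a copy of $G_0+vx$ with $v_1$ as $v$, which is impossible by (i). So every vertex of $I$ still has neighborhood $N$, and
$$e(G')\le|N||I|+\binom{|V(G_0)|-1}2\le|N|n+|V(G_0)|^2.\qquad\square$$

Example. Take $G_0=K_{R-1}$ and any $v$. Condition (i) is empty, and (ii) holds because the graph there is $K_R$. Here $|N|=R-2$, and this is the graph $S_n$. The rest of $G_0$ costs nothing in the slope, so $G_0$ may be enormous as long as $|N|$ is small. But (i) must then be checked for every vertex of $G_0$ outside $N$.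

## 4. Blocks with forced colors, and typed gadgets

### 4.1 What a prescribed coloring would give

Suppose for a moment that we could prescribe the colors inside $N$. Let $N$ have vertices $g$ and $x_l,y_l,m_l$ for $l\in[k-2]$. Let $x_ly_l$ and $gm_l$ be red. Let $gx_l$, $gy_l$, all edges between $\{x_l,y_l\}$ and $\{x_{l'},y_{l'}\}$ for $l\ne l'$, and all $m_lm_{l'}$ be blue. In a good coloring, a vertex $z$ adjacent to all of $N$ must be red to $g$. Otherwise, since $x_ly_l$ is red, for each $l$ some $t_l\in\{x_l,y_l\}$ is blue to $z$, and $z,g,t_1,\dots,t_{k-2}$ form a blue $K_k$. As $zg$ and $gm_l$ are red, $zm_l$ is blue for all $l$.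

Two adjacent vertices $z,z'$ of this kind cannot exist. If $zz'$ is red, then $zz'g$ is a red triangle. If it is blue, then $z,z',m_1,\dots,m_{k-2}$ is a blue $K_k$. This is condition (ii), with only $3k-5$ vertices in $N$.

So we must force colors. Forcing blue is cheap once red is available: a blue edge whose ends have a common neighbor joined to both by forced red edges is forced. To force a red edge $pq$ we attach to $p,q$ a graph $\Xi$, outside $N$, such that every good coloring makes $pq$ red.

### 4.2 Where equal attachment fails

Each $u\in\Xi$ is a non-neighbor of $v$, so (i) requires that $uv$ can receive no color. The obvious way is to join $u$ to all vertices of a block as in 4.1, just like $v$. Then $uv$ is impossible, but so is every edge $uu'$ inside $\Xi$, by the same argument. So $\Xi$ would have to be edgeless. An edgeless $\Xi$ forces nothing: color $pq$ blue, all edges from $p$ to $\Xi$ red, all edges from $q$ to $\Xi$ blue. There is no red triangle, and blue cliques have at most two vertices.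

The way out is that the block contains several copies of its vertices. The vertex $v$ is joined to all of them. A vertex $u\in\Xi$ is joined to one $g_j$ and, for each $l$, to one triple $x_{l,i},y_{l,i},m_{l,i}$. The choice depends on $u$, and it is the *type* of $u$. For $uv$ one common choice is available, so $uv$ stays impossible. For edges inside $\Xi$ different types leave room. How much variety is needed is the content of the next definition.

For a graph $\Xi$ let $\{p,q\}\vee\Xi$ denote the uncolored graph $\Xi$ plus two adjacent vertices $p,q$, both joined to all of $\Xi$.

**Definition (gadget).** Let $s,p_1,\dots,p_{k-2}\ge1$. A *$(k;s;p_1,\dots,p_{k-2})$-gadget* is a finite edge-colored graph $\Xi$ with maps $j:V(\Xi)\to[s]$ and $b_l:V(\Xi)\to[p_l]$ $(1\le l\le k-2)$ such that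

* (G1) there is no red triangle, and $j(u)\ne j(u')$ for each red edge $uu'$;
* (G2) every nonempty blue clique $U$ satisfies $|U|\le k-2$ and $|U|+c(U)\le k-1$, where $c(U)$ is the number of $l$ such that $b_l$ is constant on $U$;
* (G3) in every good coloring of $\{p,q\}\vee\Xi$ the edge $pq$ is red.

Any set of $p_l$ values may replace $[p_l]$. For $|U|=1$ and $k\ge3$, (G2) holds automatically, as $c(U)=k-2$.

Example for (G1) and (G2). Let $k=4$ and let $\Xi$ be one blue edge $uu'$, with $s=1$, $b_1(u)=b_1(u')$ and $b_2(u)\ne b_2(u')$. (G1) holds, and for $U=\{u,u'\}$ we have $|U|+c(U)=3=k-1$, so (G2) holds. If both coordinates agreed, then $u,u'$ together with the common $x_{1,i}$ and $x_{2,i'}$ could become a blue $K_4$, and (G2) excludes this. But (G3) fails: color $pu$ red and the other five edges of $\{p,q\}\vee\Xi=K_4$ blue.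

(G3) is the demanding condition, and no complete graph $K_a$, $a\ge1$, can satisfy all three. Conditions (G1) and (G2) give a good coloring of $K_{a+2}$: make $pq$ red and all edges from $p,q$ to $\Xi$ blue. By (G3) and permuting the vertices, all edges would be red in it, which gives a red triangle. So a gadget must be asymmetric. Gadgets are built in Sections 6 and 7. First we see what a gadget buys.

### 4.3 From a gadget to a saturated graph

**Proposition 5.** Let $k\ge4$. If a $(k;s;p_1,\dots,p_{k-2})$-gadget exists, then for all large $n$
$$\mathrm{rsat}(n;K_3,K_k)\le D\,n+O_k(1),\qquad D=2\Big(3\sum_l p_l+s+k\Big),\tag{6}$$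
where the $O_k(1)$ term depends only on the chosen gadget (fixed for each $k$).

*Proof.* We build $G_0$ and check Lemma 4.

**Step 1: the block.** This is the neighborhood of 4.1 with copies, plus helpers $h_A$ that force the blue edges. A block $\mathcal B$ has vertices $x_{l,i},y_{l,i},m_{l,i}$ $(l\in[k-2],\ i\in[p_l])$, $g_1,\dots,g_s$, and $h_A$ for $A$ in $\mathcal A=\{[k-2],\emptyset,\{1\},\dots,\{k-2\}\}$. As $k\ge4$, these are $k$ distinct sets, so $|\mathcal B|=3\sum p_l+s+k$. Its edges and their *intended* colors are:

* red: $x_{l,i}y_{l,i}$; all $g_jm_{l,i}$; all $h_Ag_j$; $h_Ax_{l,i}$ if $l\in A$; $h_Ay_{l,i}$ if $l\notin A$;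
* blue: all edges between $\{x_{l,i},y_{l,i}\}_i$ and $\{x_{l',i'},y_{l',i'}\}_{i'}$ for $l\ne l'$; all $g_jx_{l,i}$ and $g_jy_{l,i}$; all $m_{l,i}m_{l',i'}$ with $l\ne l'$.

Every blue block edge has a common neighbor joined by red block edges to both its ends:

* for $x_{l,i}x_{l',i'}$ and $g_jx_{l,i}$ it is $h_{[k-2]}$;
* for $y_{l,i}y_{l',i'}$ and $g_jy_{l,i}$ it is $h_\emptyset$;
* for $x_{l,i}y_{l',i'}$ with $l\ne l'$ it is $h_{\{l\}}$, since $l\in\{l\}$ and $l'\notin\{l\}$;
* for $m_{l,i}m_{l',i'}$ it is $g_1$.

**Step 2: the graph $G_0$.** Take two disjoint blocks $\mathcal B^1,\mathcal B^2$ with no edges between them, and put $N=\mathcal B^1\cup\mathcal B^2$, so $|N|=D$. Add $v$ with $N(v)=N$. For each block and every red edge $pq$ of it, add a disjoint copy $\Xi_{pq}$ of the gadget, joined completely to $p$ and $q$. Each $u\in\Xi_{pq}$ is also joined, in the other block (the *type block* of $u$), exactly to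
$$g_{j(u)},\quad x_{l,b_l(u)},\ y_{l,b_l(u)},\ m_{l,b_l(u)}\qquad(l\in[k-2]).$$
There are no other edges. Let $V$ be the union of all $\Xi_{pq}$.

The type block must be the other block, because $u$ is going to be blue to $p$ and $q$. Suppose it were the block of $p,q$, and let $p=g_j$. If $j\ne j(u)$, then $u,g_j,x_{1,b_1(u)},\dots,x_{k-2,b_{k-2}(u)}$ would be a blue $K_k$. If $j=j(u)$, then $u$ is blue to $p=g_{j(u)}$, and the same vertices form a blue $K_k$.

**Step 3: $G_0$ is good.** Color blocks and gadgets as intended. Color $v$ red to all $g_j$ of both blocks and blue to the rest of $N$. Color each $u\in\Xi_{pq}$ blue to $p,q$, red to $g_{j(u)}$, and blue to its neighbors $x_{l,b_l(u)},y_{l,b_l(u)},m_{l,b_l(u)}$ in the type block.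

*No red triangle.* The red neighbors of $v$ are the $g_j$'s, which are pairwise nonadjacent, so $v$ is in none. A vertex $u\in V$ has only one red neighbor in $N\cup\{v\}$, namely $g_{j(u)}$ in its type block, so no red triangle has exactly one vertex in $V$. If it has exactly two, $u$ and $u'$, they are adjacent, so they lie in one gadget copy, and the third vertex is $g_{j(u)}=g_{j(u')}$. So $j(u)=j(u')$ on a red edge, against (G1). Red triangles inside $V$ lie in one gadget copy and are excluded by (G1). There remain red triangles inside a block. The red neighbors of $h_A$ are the $g$'s, the $x_{l,i}$ with $l\in A$ and the $y_{l,i}$ with $l\notin A$. Among them there is no red edge: $g$'s are pairwise nonadjacent and blue to $x,y$, and $x_{l,i},y_{l,i}$ are not both present. A red triangle without an $h_A$ would use only the edges $x_{l,i}y_{l,i}$ and $g_jm_{l,i}$, and these form a bipartite graph.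

*No blue $K_k$.* A blue clique among the $x,y$'s of a block has at most one vertex for each index $l$, because two such vertices with the same $l$ are nonadjacent or joined in red. The same holds among the $m$'s, where two with the same $l$ are nonadjacent. Let $Q$ be a nonempty blue clique.

* If $v\in Q$, then $Q\setminus\{v\}$ lies in one block, among its $x,y,m,h$. The $h$'s have no blue edge in the block, and the $m$'s are not adjacent to the $x,y$'s. So $Q\setminus\{v\}$ is at most a single $h$, or lies among the $x,y$'s, or among the $m$'s, and $|Q|\le1+(k-2)$.
* If $Q\subseteq N$, then $Q$ lies in one block. Either $Q$ consists of at most one $g_j$ and some $x,y$'s, so $|Q|\le k-1$; or it lies among the $m$'s, so $|Q|\le k-2$; or it is a single vertex.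
* Let $U=Q\cap V\ne\emptyset$. Then $U$ lies in one copy $\Xi_{pq}$, $v\notin Q$, and $Q\cap N$ lies in one block. If this is the block of $p,q$, then $Q\cap N\subseteq\{p,q\}$. As $pq$ is red, $|Q|\le|U|+1\le k-1$ by (G2). If it is the type block, then $Q\cap N$ lies among the $x,y$'s or among the $m$'s, with at most one vertex per index $l$. A vertex with indices $l,i$ occurs only if $i=b_l(u)$ for all $u\in U$, so only if $b_l$ is constant on $U$. Hence $|Q|\le|U|+c(U)\le k-1$ by (G2).

**Step 4: the block colors are forced.** Consider any good coloring of a graph containing $G_0$. By (G3), applied to $p,q$ and $\Xi_{pq}$, every red block edge is red. Then every blue block edge is blue, because its common neighbor from Step 1 would otherwise give a red triangle. So both blocks have their intended coloring.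

*Claim.* Let $z$ be a vertex outside a block which is adjacent to $g_j$ and, for every $l$, to $x_{l,i_l},y_{l,i_l}$ for some $i_l$ in this block. Then $zg_j$ is red, and $zm$ is blue for every neighbor $m=m_{l,i}$ of $z$ in this block.

Suppose $zg_j$ is blue. Since $x_{l,i_l}y_{l,i_l}$ is red, some $t_l\in\{x_{l,i_l},y_{l,i_l}\}$ has $zt_l$ blue. Then $\{z,g_j,t_1,\dots,t_{k-2}\}$ is a blue $K_k$, a contradiction. So $zg_j$ is red, and as $g_jm$ is red, $zm$ is blue.

**Step 5: condition (i).** The non-neighbors of $v$ are the $u\in V$. In a good coloring of $G_0+uv$, apply the Claim in the type block of $u$, both to $v$ and to $u$, with $j=j(u)$ and $i_l=b_l(u)$. Both $u$ and $v$ are red to $g_{j(u)}$, and both are blue to $m_{1,b_1(u)},\dots,m_{k-2,b_{k-2}(u)}$, which form a blue clique. If $uv$ is red there is a red triangle, and if it is blue there is a blue $K_k$. So $G_0+uv$ is bad.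

**Step 6: condition (ii).** In the same way, adjacent vertices $v,v'$ both joined to $N$ are red to $g_1$ and blue to the blue clique $m_{1,1},\dots,m_{k-2,1}$ of $\mathcal B^1$, so $vv'$ can have no color. Lemma 4 with $|N|=D$ gives (6). $\square$

It remains to build gadgets with $D$ below $R(3,k)-2$. The slope depends on the gadget only through the numbers of values $s$ and $p_l$, not through its size.

## 5. Overlaying small colored graphs without new cliques

Condition (G3) will come from pigeonhole arguments: whatever the coloring between $p$ and $\Xi$, some prescribed small graph must sit inside one color neighborhood. Conditions (G1) and (G2) require that, although many small graphs are present, all cliques come from a single one of them. The next lemma provides both.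

**Lemma 6 (overlay).** Let $(S_a)_{a\in\mathcal A}$ be a finite indexed family of subsets of $[M]$ with $|S_a|\ge2$, and let $0<\eta<1$. For all large $\nu$ there are disjoint sets $\Pi_1,\dots,\Pi_M$ of size $\nu$ and a set $\mathcal H$ of hyperedges $(a,E)$, where $E$ has exactly one vertex in each $\Pi_i$, $i\in S_a$, and no others, such that

* (O1) distinct hyperedges share at most one vertex;
* (O2) there are no three distinct hyperedges $E_1,E_2,E_3$ and distinct vertices $\alpha\in E_1\cap E_2$, $\beta\in E_2\cap E_3$, $\gamma\in E_1\cap E_3$;
* (O3) for each $a$ and all $\Pi_i'\subseteq\Pi_i$ with $|\Pi_i'|\ge\eta\nu$ $(i\in S_a)$ there is $(a,E)\in\mathcal H$ with $E\subseteq\bigcup_{i\in S_a}\Pi_i'$.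

Example. Let there be one template $S=\{1,2,3\}$. The triples $E_1=\{a_1,b_1,c_1\}$, $E_2=\{a_1,b_2,c_2\}$, $E_3=\{a_2,b_1,c_2\}$, with $a$'s in $\Pi_1$, $b$'s in $\Pi_2$, $c$'s in $\Pi_3$, satisfy (O1) but not (O2), with $\alpha=a_1$, $\beta=c_2$, $\gamma=b_1$. If we put a triangle on each triple, the union contains the triangle $a_1b_1c_2$, which lies in no triple. (O2) excludes exactly such accidents.

*Proof.* Choose each possible $(a,E)$ independently with probability $\nu^{5/4-|S_a|}\le1$. Implied constants depend only on $M$ and the family.

**Step 1: few violations of (O1) and (O2).** Fix $a,a'$. A pair of distinct hyperedges $(a,E),(a',E')$ with at least two common vertices is obtained by choosing $E$, two of its vertices, and $E'$ through them. So there are $O(\nu^{|S_a|+|S_{a'}|-2})$ such pairs. Each is present with probability $\nu^{5/2-|S_a|-|S_{a'}|}$, and the expected number of violations of (O1) is $O(\nu^{1/2})$.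

For (O2) with given templates $a_1,a_2,a_3$, choose $E_1$, a vertex $\alpha\in E_1$, then $E_2$ through $\alpha$, then vertices $\gamma\in E_1$ and $\beta\in E_2$ with $\alpha,\beta,\gamma$ distinct, then $E_3$ through $\beta$ and $\gamma$. This gives $O(\nu^{|S_{a_1}|+|S_{a_2}|+|S_{a_3}|-3})$ configurations, each present with probability $\nu^{15/4-|S_{a_1}|-|S_{a_2}|-|S_{a_3}|}$. The expected number present is $O(\nu^{3/4})$.

By Markov's inequality there is a constant $C'$ such that, with probability at least $1/2$, there are at most $C'\nu^{3/4}$ violations in total.

**Step 2: many hyperedges in every box.** Fix $a$ and $(\Pi_i')_{i\in S_a}$. There are at least $(\eta\nu)^{|S_a|}$ sets $E$ inside, so the number of chosen ones is binomial with mean at least $\eta^M\nu^{5/4}$. By Chernoff's inequality it is at least $\frac12\eta^M\nu^{5/4}$ except with probability at most $\exp(-\eta^M\nu^{5/4}/8)$. There are at most $|\mathcal A|2^{M\nu}$ choices of $a$ and $(\Pi_i')$. Since $\nu^{5/4}$ grows faster than $\nu$, with probability $1-o(1)$ the bound holds for all choices at once.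

**Step 3: deletion.** For large $\nu$ some outcome satisfies both steps. Delete one hyperedge from each violation. Deleting creates no new violations, so (O1) and (O2) hold. At most $C'\nu^{3/4}<\frac12\eta^M\nu^{5/4}$ hyperedges are deleted, so every box still contains one, and (O3) holds. $\square$

**Definition (overlay).** Given $\mathcal H$, put on each hyperedge $(a,E)$ an edge-colored graph with vertex set $E$. The union $\Omega$ of these graphs is called an *overlay*. By (O1) each edge of $\Omega$ lies in a unique hyperedge, so $\Omega$ is an edge-colored graph.

Example. With triangles on $E_1=\{a_1,b_1,c_1\}$ and $E_2=\{a_1,b_2,c_2\}$ alone, the overlay is two triangles sharing the vertex $a_1$. Its cliques with at least two vertices lie in $E_1$ or in $E_2$.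

This is the general pattern:
$$\text{every clique of an overlay with at least two vertices is a clique of the graph placed on a single hyperedge.}\tag{7}$$

Proof of (7). Let $\alpha\beta\gamma$ be a triangle of $\Omega$. The hyperedges of its three edges are not all distinct, by (O2). If two of them coincide, that hyperedge contains $\alpha,\beta,\gamma$, and the hyperedge of the third edge shares two vertices with it, so by (O1) it is the same. So every triangle lies in one hyperedge. Now let $\alpha\beta$ be an edge of a clique, lying in the hyperedge $E$. Every other vertex of the clique forms a triangle with $\alpha\beta$, so it lies in $E$. By (O1) all edges of $\Omega$ between vertices of $E$ belong to the graph placed on $E$. $\square$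

In particular, the vertices of a clique lie in distinct parts $\Pi_i$.

## 6. Gadgets from labels, and the proof of Theorem 1

### 6.1 The graph

Let $k\ge4$. We build an overlay $\Xi$ that satisfies everything in the definition of a gadget except that the maps $b_l$ are still to be chosen.

Let $\rho=R(3,k-2)$. By (3), $\rho<R(3,k-1)$, so we can fix a coloring $\psi$ of $K_\rho$ with no red triangle and no blue $K_{k-1}$. The red neighborhood of a vertex is a blue clique, so red degrees are at most $k-2$. Greedily, partition $V(K_\rho)$ into nonempty sets $I_1,\dots,I_{s_0}$, $s_0\le k-1$, with no red edge inside. Each $I_a$ is a blue clique, so $|I_a|\le k-2$. Put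
$$s=s_0+2(k-1)\le3(k-1),\qquad T=[s]\times[k-2].$$
The elements of $T$ are *labels*, and the first coordinate of a label is its *class*.

**Lemma 7.** There is an overlay $\Xi$ with parts indexed by $T$ such that, giving each vertex of the part $\Pi_\tau$ the label $\tau$,

(a) $\Xi$ has no red triangle, and its red edges join different classes;

(b) every blue clique with at least two vertices has pairwise distinct labels and at most $k-2$ vertices;

(c) (G3) holds for $\Xi$.

*Proof.* Apply Lemma 6 with parts $\Pi_\tau$ $(\tau\in T)$ of size $\nu$, $\eta=1/3$, and two kinds of templates.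

**Step 1: templates against many red neighbors.** Take all $k$-subsets $K\subseteq T$. A class has $k-2$ labels, so at least two elements of $K$ lie outside any given class. Hence $K$ contains two disjoint pairs, each consisting of two labels of different classes. If all classes in $K$ are distinct, this is clear since $k\ge4$; otherwise pair two elements of one class with two elements outside it. On each hyperedge of the template $K$ put $K_k$ with the edges at these two pairs red and all others blue.

**Step 2: templates inside the common blue neighborhood.** For every $J\subseteq[s]$ with $|J|=s_0$ fix a bijection $a:J\to[s_0]$ and take the template $T_J=\{(j,i):j\in J,\ i\le|I_{a(j)}|\}$, which has size $\rho$. On each of its hyperedges put $K_\rho$ colored by $\psi$, with $I_{a(j)}$ identified with the labels of class $j$ in $T_J$.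

**Step 3: (a) and (b).** By (7) cliques lie in single hyperedges. The coloring of each hyperedge has no red triangle, and its red edges join different classes, by the choice of the pairs and since $I_a$ contains no red edge. A blue clique in a hyperedge has distinct labels. It has at most $k-2$ vertices: in Step 1 it misses an end of each of two disjoint red edges, and in Step 2 it is a blue clique of $\psi$.

**Step 4: (c).** Consider a good coloring of $\{p,q\}\vee\Xi$. Call $\tau$ *$p$-heavy* if at least $\nu/3$ vertices of $\Pi_\tau$ are red to $p$. If $k$ labels were $p$-heavy, (O3) would give a $K_k$ of $\Xi$ all of whose vertices are red to $p$. It has no red edge, since that would give a red triangle, so it is a blue $K_k$, a contradiction. So at most $k-1$ labels are $p$-heavy, and likewise at most $k-1$ are $q$-heavy. Hence at least $s-2(k-1)=s_0$ classes contain no heavy label. Let $J$ consist of $s_0$ of them. For $\tau\in T_J$ more than $\nu/3$ vertices of $\Pi_\tau$ are blue to both $p$ and $q$. So by (O3) there is a $K_\rho$ in the common blue neighborhood of $p,q$. As $\rho=R(3,k-2)$ and there is no red triangle, it contains a blue $K_{k-2}$. So $pq$ is not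 blue. $\square$

Now let $b_l$ be functions of the label, and for $Y\subseteq T$ let $c(Y)$ be the number of $l\in[k-2]$ with $b_l$ constant on $Y$. By Lemma 7, with $j$ the class, $\Xi$ is a gadget as soon as
$$|Y|+c(Y)\le k-1\quad\text{for all }Y\subseteq T\text{ with }2\le|Y|\le k-2.\tag{8}$$

Example, and a first attempt. Let $b_l(\tau)=\tau$ for all $l$. Then $c(Y)=0$ for $|Y|\ge2$ and (8) holds, so gadgets exist for all $k\ge4$. But now $p_l=|T|\ge2(k-1)(k-2)$, and (6) gives $D\ge6\sum_lp_l\ge12(k-1)(k-2)^2$. This is useless: as $k-2\ge k/2$, it is at least $3k^2(k-1)$, which exceeds $\binom{k+1}2\ge R(3,k)$. We need (8) with far fewer values per coordinate.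

### 6.2 Linear functionals as types

Condition (8) bites hardest for $|Y|=k-2$, where only one coordinate may be constant. Functionals on a three-dimensional space over a finite field do this: if two independent functionals are constant on a set of points, the set lies on a line, and lines are short.

**Proposition 8.** For all large $k$ there is a $(k;s;p,\dots,p)$-gadget with $s\le3(k-1)$ and $p\le5k^{2/3}$.

*Proof.* By Bertrand's postulate, applied to $\lceil(3k^2)^{1/3}\rceil$, there is a prime $p$ with
$$(3k^2)^{1/3}\le p\le2(3k^2)^{1/3}+2\le5k^{2/3}.$$
For large $k$, $p\le(k-2)/2$. There are $p^2+p+1\ge(3k^2)^{2/3}\ge k$ nonzero linear functionals on $\mathbb F_p^3$ up to proportionality, so we can choose pairwise non-proportional nonzero functionals $f_1,\dots,f_{k-2}$. As $|T|<3k^2\le p^3$, fix an injection $\iota:T\to\mathbb F_p^3$ and put $b_l(\tau)=f_l(\iota(\tau))$.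

We verify (8). Let $2\le|Y|\le k-2$. If $b_l$ is constant on $Y$, then $f_l$ vanishes on a fixed nonzero difference of two points of $\iota(Y)$. The functionals vanishing there form a 2-dimensional space, which contains $p+1$ functionals up to proportionality. So $c(Y)\le p+1$. If $c(Y)\ge2$, two independent functionals are constant on $\iota(Y)$, so $\iota(Y)$ lies on an affine line and $|Y|\le p$. Therefore:

* if $|Y|\le p$, then $|Y|+c(Y)\le2p+1\le k-1$;
* if $|Y|>p$, then $c(Y)\le1$ and $|Y|+c(Y)\le(k-2)+1$.

So (8) holds, and with Lemma 7 we have the gadget. $\square$

**Proof of Theorem 1.** By Propositions 5 and 8, for large $k$,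
$$D=2\big(3p(k-2)+s+k\big)\le2(15k^{5/3}+4k)\le40k^{5/3}.$$
So $\mathrm{rsat}(n;K_3,K_k)\le40k^{5/3}n+C_k$ for all large $n$. By (5), $R(3,k)-2\ge ck^2/(\log k)^2-2>40k^{5/3}$ for large $k$. The conjectured value is $(R-2)n-O_k(1)$ with $R=R(3,k)$. Hence for $n\ge n_0(k)$
$$\mathrm{rsat}(n;K_3,K_k)\le40k^{5/3}n+C_k<\binom{R-2}2+(R-2)(n-R+2),$$
and the conjecture is disproved. $\blacksquare$

## 7. Types with boundedly many values, and the upper bound in Theorem 2

### 7.1 Why (8) cannot give a linear slope

For the upper bound in Theorem 2 we need $\sum_lp_l=O(k)$. Condition (8) does not allow this. Let $b_l$ take $p_l$ values on $T$, and recall $|T|=s(k-2)$ with $s\ge2k-1$. For $l\ne l'$, some fiber of $(b_l,b_{l'})$ has at least $|T|/(p_lp_{l'})$ labels. If $p_lp_{l'}\le2k-1$, this is at least $k-2$, so there is $Y$ with $|Y|=k-2$ and $c(Y)\ge2$, and (8) fails. So under (8) all but at most one of the $p_l$ exceed $\sqrt{2k-1}$, and $\sum_lp_l\ge(k-3)\sqrt{2k-1}$.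

Thus we must restrict which sets of vertices occur as blue cliques. Two changes do it.

* In the templates against many red neighbors, color $K_m$ red between two halves and blue inside each half. Then blue cliques have only about half the vertices, and random words over a 256-letter alphabet separate enough coordinates for them. The price is a weaker pigeonhole: such a template needs two classes with about $m/2$ heavy labels each. So each class must contain many labels, which is free, because $D$ does not depend on the number of labels per class.
* Replace $K_\rho$ by a graph built recursively, in which a blue clique grows by one apex vertex at a time. The apex of recursion level $\lambda$ has its own symbol $*$ in coordinate $\lambda$, so it separates that coordinate from all the other vertices. This costs one extra value per coordinate.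

**Proposition 9.** For all large $k$ there is a $(k;s;p_1,\dots,p_{k-2})$-gadget with $s\le k+o(k)$ and $\sum_lp_l\le257k+o(k)$.

The proof occupies 7.2 to 7.4. It gives the upper bound at once: by (6), $D\le2(771+1+1)k+o(k)=1546k+o(k)$, so $Dn+O_k(1)\le1600kn$ for large $k$ and $n\ge n_0(k)$. With Proposition 3 this proves Theorem 2.

### 7.2 Labels, frames, roles and type vectors

Put $m_0=\lceil8\log_2k\rceil$ and $\rho_0=R(3,m_0)\le m_0^2$, by (1). For $m_0\le m\le k-2$ put
$$s_m=\rho_0+(m-m_0),\qquad w_m=1+\sum_{\mu=m_0+1}^m\lceil\mu/2\rceil,$$
so that $s_m-s_{m-1}=1$ and $w_m-w_{m-1}=\lceil m/2\rceil$. Put $s=s_{k-2}+2$ and $w=w_{k-2}+2\lceil k/2\rceil$. For large $k$ we have $m_0<k-2$, $s\le k+\rho_0\le2k$ and $w\le k^2$.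

*Labels* are now the pairs $\tau=(j,i)\in[s]\times[w]$, and $j$ is the *class*. There are at most $2k^3$ labels.

**Definition (frame).** A *frame of rank $m$* is $\mathcal F=(J,(W_j)_{j\in J})$ with $J\subseteq[s]$, $|J|=s_m$, $W_j\subseteq[w]$, $|W_j|=w_m$. Its labels are the $(j,i)$ with $j\in J$, $i\in W_j$. A frame $(J',(W_j'))$ is a *subframe* of $\mathcal F$ if $J'\subseteq J$ and $W_j'\subseteq W_j$ for $j\in J'$.

Example, in the toy case $s_m=w_m=2$ and $s_{m-1}=w_{m-1}=1$: with $J=\{1,3\}$, $W_1=\{1,2\}$, $W_3=\{2,4\}$ the labels are $(1,1),(1,2),(3,2),(3,4)$, and each one of them is a subframe of rank $m-1$. A set $X$ meeting all these subframes is everything. In general we shall see that such an $X$ must have many labels in at least two classes.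

**Definition (role, type).** A *role* is either a *level* $\lambda\in\{m_0+1,\dots,k-2\}$ or a *bottom role* $e\in[\rho_0]$. Bottom roles count as lower than all levels. A *type* is a pair (label, role).

**Step 1: words for labels.** We choose words $r(\tau)\in[256]^{k-2}$ such that
$$\text{for }\tau\ne\tau'\text{ and }m_0\le L\le k-2,\ r(\tau),r(\tau')\text{ differ in at least }\tfrac34L\text{ of the first }L\text{ coordinates.}\tag{9}$$
Take independent uniformly random words. For two of them, the probability of agreeing in more than $L/4$ of the first $L$ coordinates is at most $2^L256^{-L/4}=2^{-L}$: sum over the possible sets of agreement. The sum over $L\ge m_0$ is at most $2\cdot2^{-m_0}\le2k^{-8}$. There are at most $\frac12(2k^3)^2=2k^6$ pairs, so the expected number of bad events is at most $4k^{-2}<1$. So some choice satisfies (9).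

**Step 2: vectors for types.** The vector $(b_1,\dots,b_{k-2})$ of a type $(\tau,\text{role})$ is:

* for $l\le m_0$: $b_l=(r_l(\tau),e)$ if the role is the bottom role $e$, and $b_l=(r_l(\tau),0)$ if the role is a level;
* for $l>m_0$: $b_l=*$ if the role is level $l$, and $b_l=r_l(\tau)$ otherwise.

Example, with toy values $m_0=2$, $k-2=4$, $r(\tau)=(3,7,7,1)$. With bottom role $5$ the vector is $((3,5),(7,5),7,1)$. With role level $4$ it is $((3,0),(7,0),7,*)$.

So $p_l=256(\rho_0+1)$ for $l\le m_0$ and $p_l=257$ for $l>m_0$. As $m_0\rho_0\le m_0^3$, we get $\sum_lp_l\le257k+O(\log^3k)$, and $s\le k+\rho_0=k+o(k)$. These are the bounds in Proposition 9.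

### 7.3 The recursive graphs

**Step 3: what is to be built.** For each $m_0\le m\le k-2$ and each frame $\mathcal F$ of rank $m$ we construct recursively a finite colored graph $F_m(\mathcal F)$. Each vertex has a type, with its label in $\mathcal F$ and its role a bottom role or a level at most $m$. The graph has the following properties.

* (F1) Every edge-coloring of the uncolored graph $F_m(\mathcal F)$ without red triangles contains a blue $K_m$.
* (F2) The given coloring has no red triangle, and its red edges join different classes.
* (F3) Every nonempty blue clique of the given coloring is a disjoint union $U=A\cup U'$ (where $A$ or $U'$ may be empty) of one of two shapes.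

  *Shape I*, for some $\mu\in\{m_0+1,\dots,m\}$: the vertices of $A$ have as roles distinct levels in $\{\mu,\dots,m\}$; $U'$ has at most $\lceil\mu/2\rceil$ vertices, with pairwise distinct labels and roles lower than $\mu$.

  *Shape II*: the vertices of $A$ have as roles distinct levels in $\{m_0+1,\dots,m\}$; $U'$ has at most $m_0$ vertices, with pairwise distinct bottom roles.

Here $A$ consists of apexes, and $U'$ is the rest of the clique, inside one small template.

**Step 4: the base $m=m_0$.** A frame $\mathcal F$ of rank $m_0$ has $\rho_0$ classes $j_1<\dots<j_{\rho_0}$, with one label each. Let $F_{m_0}(\mathcal F)=K_{\rho_0}$, where the $e$-th vertex has the label of class $j_e$ and bottom role $e$, colored without red triangle and without blue $K_{m_0+1}$. This is possible since $\rho_0=R(3,m_0)<R(3,m_0+1)$. (F1) holds by the definition of $\rho_0$. (F2) holds as all classes are distinct. (F3) holds with shape II and $A=\emptyset$.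

**Step 5: the recursion.** Let $m>m_0$ and let $\mathcal F=(J,(W_j))$ have rank $m$. Apply Lemma 6 with $\eta=1/2$ and one part $\Pi_{\mathcal G,r}$ for every subframe $\mathcal G$ of $\mathcal F$ of rank $m-1$ and every $r\in V(F_{m-1}(\mathcal G))$. The vertices of $\Pi_{\mathcal G,r}$ get the type of $r$. The templates are:

1. for each $\mathcal G$, the set of all parts $\Pi_{\mathcal G,r}$; on such hyperedges put the colored graph $F_{m-1}(\mathcal G)$, with $r$ placed in $\Pi_{\mathcal G,r}$;
2. all *admissible* $m$-sets of parts: parts with pairwise distinct labels, $\lceil m/2\rceil$ of them of one class $j$ and $\lfloor m/2\rfloor$ of another class $j'$; on such hyperedges put $K_m$, red between the two classes and blue inside each.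

Let $\Omega$ be the overlay, for some fixed large part size $\nu$. Let $F_m(\mathcal F)$ be $\Omega$ plus an apex $z$, with any label of $\mathcal F$ and role level $m$, joined in blue to all of $\Omega$.

**Step 6: (F2) and (F3).** The apex has no red edges, and by (7) a red triangle of $\Omega$ would lie in a hyperedge. In kind 1 apply (F2) for $m-1$. In kind 2 the red graph is bipartite, between two classes. So (F2) holds.

For (F3) let $U$ be a nonempty blue clique and $U_1=U\setminus\{z\}$. All roles in $U_1$ are lower than $m$.

* If $U_1=\emptyset$, then $U=A=\{z\}$ is of shape II.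
* If $|U_1|=1$, then $U$ is of shape I with $\mu=m$, $U'=U_1$, $A=U\cap\{z\}$.
* If $|U_1|\ge2$ and $U_1$ lies in a hyperedge of kind 1, apply (F3) for $m-1$ to $U_1$, and add $z$ to $A$ if $z\in U$. The level $m$ of $z$ is different from all others, so the shape persists.
* If $|U_1|\ge2$ and $U_1$ lies in a hyperedge of kind 2, it lies in one of the two classes there. So $|U_1|\le\lceil m/2\rceil$ and the labels are distinct: shape I with $\mu=m$, $U'=U_1$, $A=U\cap\{z\}$.

By (7) there are no other cases.

**Step 7: (F1).** Take a coloring of $F_m(\mathcal F)$ without red triangles. Call a part *heavy* if at least half of its vertices are red to $z$.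

If some $\mathcal G$ has no heavy part, each of its parts has more than $\nu/2$ vertices blue to $z$. Then (O3) gives a copy of $F_{m-1}(\mathcal G)$ in the blue neighborhood of $z$. By (F1) for $m-1$ it contains a blue $K_{m-1}$, which with $z$ is a blue $K_m$.

Otherwise let $X$ be the set of labels of heavy parts. Every subframe $\mathcal G$ of rank $m-1$ has a heavy part, and its label belongs to $\mathcal G$. So $X$ meets the label set of every subframe of rank $m-1$. Suppose at least $s_m-1=s_{m-1}$ classes $j\in J$ had at most $\lceil m/2\rceil=w_m-w_{m-1}$ labels in $X$ each. In each of these classes at least $w_{m-1}$ elements of $W_j$ would remain outside $X$, so there would be a subframe of rank $m-1$ avoiding $X$, a contradiction. So at least two classes have more than $\lceil m/2\rceil$ labels in $X$ each. Picking for each needed label one heavy part with that label, we get an admissible $m$-set of heavy parts. By (O3) there is a hyperedge of kind 2 all of whose vertices are red to $z$. This $K_m$ has no red edge, so it is a blue $K_m$. This completes the recursion.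

### 7.4 The gadget

**Step 8: definition of $\Xi$.** Apply Lemma 6 with $\eta=1/3$ and parts $\Pi_{\mathcal G,r}$ for all frames $\mathcal G$ of rank $k-2$ in $[s]\times[w]$ and all $r\in V(F_{k-2}(\mathcal G))$, typed as before. The templates are those of kind 1, with $F_{k-2}(\mathcal G)$ on their hyperedges, and those of kind 2 with $m=k$: admissible $k$-sets, with $K_k$ colored red between the two classes and blue inside each. Let $\Xi$ be the overlay, with $j$ the class and $(b_l)$ the type vector. Condition (G1) holds because cliques lie in hyperedges, by (F2) for kind 1 and directly for kind 2.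

**Step 9: (G3).** In a good coloring of $\{p,q\}\vee\Xi$ call a part $p$-heavy if at least $\nu/3$ of its vertices are red to $p$, and define $q$-heavy similarly. Let $X_p,X_q$ be the sets of labels of $p$-heavy and $q$-heavy parts. If two classes had at least $\lceil k/2\rceil$ labels in $X_p$ each, there would be an admissible $k$-set of $p$-heavy parts. Then (O3) would give a $K_k$ in the red neighborhood of $p$, which would be a blue $K_k$, a contradiction. So at most one class has at least $\lceil k/2\rceil$ labels in $X_p$, and likewise for $X_q$. Hence at least $s-2=s_{k-2}$ classes have at most $2\lceil k/2\rceil=w-w_{k-2}$ labels in $X_p\cup X_q$, and there is a frame $\mathcal G$ of rank $k-2$ avoiding $X_p\cup X_q$. In each of its parts more than $\nu/3$ vertices are blue to both $p$ and $q$, so (O3) gives a copy of $F_{k-2}(\mathcal G)$ in the common blue neighborhood. By (F1) it contains a blue $K_{k-2}$. So $pq$ is not blue.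

**Step 10: (G2).** Let $U$ be a nonempty blue clique of $\Xi$. If $|U|=1$, then $|U|+c(U)=k-1$. Let $|U|\ge2$. Then $U$ lies in one hyperedge. It is of shape I or II with $m=k-2$ (kind 1), or (kind 2) of *shape III*: $A=\emptyset$, $U=U'$, $|U'|\le\lceil k/2\rceil$, with pairwise distinct labels. Let $a=|A|$ and $d=|U'|$. Call coordinate $l$ *separated* if $b_l$ is not constant on $U$. We show that at least $|U|-1=a+d-1$ coordinates are separated. Then $c(U)\le(k-2)-(|U|-1)$, which is the second inequality of (G2).

*Apexes.* For a vertex of $A$ of level $\lambda$, coordinate $\lambda$ is separated: this vertex has $*$ there, and no other vertex of $U$ has role $\lambda$. This gives $a$ separated coordinates, which suffices if $d\le1$.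

*Shape I, $d\ge2$.* Take two vertices of $U'$. Their labels differ, so by (9) with $L=\mu-1\ge m_0$ their words differ in at least $\frac34(\mu-1)$ of the first $\mu-1$ coordinates. Their vectors differ at each of these coordinates, except where both have $*$. This happens at a coordinate $l$ only if both vertices have role level $l$, so at most once. Hence at least
$$\tfrac34(\mu-1)-1\ \ge\ \lceil\mu/2\rceil-1\ \ge\ d-1$$
coordinates $l\le\mu-1$ are separated. The first inequality follows from $\lceil\mu/2\rceil\le(\mu+1)/2$ and $\mu\ge5$, which holds for large $k$. The $a$ coordinates from $A$ are at least $\mu$, so they are different from these. In total at least $a+d-1$ are separated.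

*Shape III.* Here $a=0$ and $d=|U|\ge2$. In the same way with $L=k-2\ge m_0$, at least $\frac34(k-2)-1\ge\lceil k/2\rceil-1\ge d-1$ coordinates are separated, where the first inequality uses $k\ge8$.

*Shape II, $d\ge2$.* All $m_0\ge d$ coordinates $l\le m_0$ are separated, because the bottom roles in $U'$ are distinct and are recorded in $b_l$. The $a$ coordinates of $A$ exceed $m_0$, so they are different.

*Size.* It remains to see that $|U|\le k-2$. In shape I, $A$ has distinct levels in $\{\mu,\dots,k-2\}$, so $|U|\le(k-1-\mu)+\lceil\mu/2\rceil=k-1-\lfloor\mu/2\rfloor\le k-2$. In shape II, $|U|\le(k-2-m_0)+m_0=k-2$. In shape III, $|U|\le\lceil k/2\rceil\le k-2$. This proves Proposition 9, and with it Theorem 2. $\blacksquare$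

## 8. Comparing the slopes with an elementary Ramsey bound

Theorem 2 also disproves (4), and for this the bound (5) is not needed.

**Lemma 10.** For all large $k$, $R(3,k)>N_k/2$, where $N_k=\lfloor(k/(8\log k))^{3/2}\rfloor$.

*Proof.* Take a random graph on $N_k$ vertices with edge probability $\pi=N_k^{-2/3}\ge8\log k/k$. The expected number of triangles is at most $N_k^3\pi^3/6=N_k/6$, so by Markov's inequality there are more than $N_k/2$ triangles with probability at most $1/3$. For large $k$, $\pi(k-1)/2\ge3\log k$ and $N_k\le k^{3/2}$, so the expected number of independent $k$-sets is at most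
$$N_k^k\,e^{-\pi k(k-1)/2}\le\exp\!\big(k(\tfrac32\log k-3\log k)\big)<\tfrac14 .$$
So some outcome has at most $N_k/2$ triangles and no independent $k$-set. Delete a vertex from each triangle. This leaves a triangle-free graph on at least $N_k/2$ vertices without an independent $k$-set. Color its edges red and its non-edges blue. $\square$

For large $k$ this gives
$$R(3,k)-2>\tfrac12\Big\lfloor\Big(\frac{k}{8\log k}\Big)^{3/2}\Big\rfloor-2>1600k .$$
So for $n\ge n_0(k)$ the conjectured value $(R(3,k)-2)n-O_k(1)$ exceeds $1600kn\ge\mathrm{rsat}(n;K_3,K_k)$. This is a second disproof.

For $(K_3,K_k)$ with $k$ large and $n\ge n_0(k)$, the true slope in $n$ is $\Theta(k)$, while the conjectured slope $R(3,k)-2$ is larger by a factor tending to infinity with $k$. The arguments do not treat small $k$ (in particular $k=3$, where the conjecture is known for $n\ge56$), nor $t\ge3$ colors.
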